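
\newtheorem{theorem}{Theorem}[section]
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{conjecture}[theorem]{Conjecture}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}
\newtheorem{example}[theorem]{Example}
\numberwithin{equation}{section}

\title{Resultant polytopes with many vertices}


\begin{abstract}
The resultant polytope $N(R)$ of $n+1$ supports in $\mathbb Z^n$ is the Newton polytope of their sparse resultant. Let $\tilde f_0(d)$ be the maximal number of vertices of a $d$-dimensional resultant polytope. We disprove the conjecture that every $d$-dimensional resultant polytope has at most $3\sum_{S}\prod_{i\in S}\tilde f_0(i)$ vertices, the sum being over multisets $S$ of positive integers with sum $d-1$. The conjecture would make $\tilde f_0$ grow at most exponentially. However, the resultant of $n$ univariate quadratics in separate variables, linked by one binomial, has an $(n+1)$-dimensional Newton polytope whose vertices correspond to the threshold families with positive weights on $n$ elements,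 and there are at least $3\cdot 2^{(n-1)(n-2)/2}$ of these. The inequality fails for some $d\le 9$ and for infinitely many $d$; it fails for $d=5$ or $d=6$ if bounds from the literature in dimensions $2,3,4$ are used. We also prove $\tilde f_0(d)\le 2\cdot 3^{(d-1)^2}$, so that $\log_2\tilde f_0(d)=\Theta(d^2)$.
\end{abstract}

\section{The question and the results}\label{sec:intro}

\subsection{Resultant polytopes}
Let $A_0,\dots,A_n\subset\mathbb Z^n$ be finite nonempty sets, and consider the $n+1$ Laurent polynomials in $n$ variables
\[
 f_i=\sum_{a\in A_i}c_{i,a}x^a,\qquad 0\le i\le n,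
\]
with indeterminate coefficients. Put $m=\sum_i|A_i|$, and let $X\subset\mathbb C^m$ be the set of coefficient vectors $c=(c_{i,a})$ for which $f_0,\dots,f_n$ have a common root in the torus $(\mathbb C^*)^n$. If the Zariski closure $\overline X$ is a hypersurface, the \emph{sparse resultant} $R$ is the irreducible polynomial with integer coefficients, unique up to sign, that defines it. Otherwise $R=1$ by convention. The \emph{resultant polytope} $N(R)$ is the Newton polytope of $R$, the convex hull of its exponent vectors; its dimension is that of its affine hull.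

The vertices of $N(R)$ are the exponents of those monomials of $R$ that dominate all others when the coefficients grow or decay like suitable powers of a parameter. Counting them measures how many different asymptotic regimes an elimination problem has.

Two linear polynomials $b_0+b_1x$ and $c_0+c_1x$ have the resultant $b_0c_1-b_1c_0$, whose Newton polytope is a segment. The simplest case beyond this is a linear and a quadratic polynomial in one variable, $f_0=b_0+b_1x$ and $f_1=c_0+c_1x+c_2x^2$. Substituting $x=-b_0/b_1$ gives
\begin{equation}\label{eq:linquad}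
 R=b_0^2c_2-b_0b_1c_1+b_1^2c_0 .
\end{equation}
The three exponent vectors are not collinear, so $N(R)$ is a triangle: $m=5$, but the dimension is only $2$.

Let $\tilde f_0(i)$ be the maximum number of vertices of an $i$-dimensional resultant polytope, over all $n$ and all supports. (Read it as a supremum for now; Theorem~\ref{thm:growth} shows that it is finite.) One-dimensional resultant polytopes exist, as we just saw, and a segment has two vertices, so $\tilde f_0(1)=2$. The following is posed in \cite{slides}.

\begin{conjecture}\label{conj}
For every $d\ge2$, every $d$-dimensional resultant polytope has at most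
\begin{equation}\label{eq:conj}
 3\sum_{\|S\|=d-1}\ \prod_{i\in S}\tilde f_0(i)
\end{equation}
vertices, where $S$ runs over the multisets with elements in $\{1,\dots,d-1\}$ and $\|S\|=\sum_{i\in S}i$.
\end{conjecture}

We say that the inequality \emph{holds for $d$} if every $d$-dimensional resultant polytope satisfies this bound, that is, if $\tilde f_0(d)$ is at most \eqref{eq:conj}; otherwise it \emph{fails for $d$}.

The product in \eqref{eq:conj} is the number of vertices of a product of vertex-maximal resultant polytopes of dimensions $i\in S$, a polytope of dimension $d-1$. So the conjecture bounds a $d$-dimensional resultant polytope by products of total dimension one less. In small dimensions it looks generous. With the values $\tilde f_0(2)=3$ and $\tilde f_0(3)=6$ due to Sturmfels \cite{Sturmfels}, the bound is $3\cdot2=6$ for $d=2$, it is $3(3+4)=21$ for $d=3$, and it is $3(6+6+8)=60$ for $d=4$. For $d=4$ polytopes with $22$ vertices are exhibited in \cite{DEF}.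

\subsection{Why the conjecture fails}
The conjecture bounds $\tilde f_0$ recursively, and the recursion allows at most exponential growth in $d$: a natural majorant is given by Catalan numbers. The true growth is much faster. Take $n$ quadratics $f_i(x_i)$, each in its own variable, and link them by one binomial $f_0=b_0+b_1x_1\cdots x_n$. If all coefficients are nonzero, a common root exists exactly when $-b_0/b_1$ equals one of the $2^n$ products obtained by choosing one root of each quadratic. On a logarithmic scale these products are, up to a common shift, the subset sums of the $n$ gaps between the two roots of $f_i$, and $|b_0/b_1|$ is a threshold. A vertex of $N(R)$ records which subset sums exceed the threshold. So the vertices are threshold functions, and there are $2^{\Theta(n^2)}$ of these, while the dimension of the polytope is only $n+1$.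

\begin{definition}
Let $[n]=\{1,\dots,n\}$. For $u\in\mathbb R^n$ and $J\subseteq[n]$ put $u(J)=\sum_{i\in J}u_i$. A family $U$ of subsets of $[n]$ is a \emph{positive threshold family} if $U=\{J\subseteq[n]:u(J)>\theta\}$ for some $u_1,\dots,u_n>0$ and some $\theta\in\mathbb R$ different from all $u(J)$. Let $T(n)$ be the number of these families.
\end{definition}

\begin{theorem}\label{thm:family}
Let $n\ge1$, $A_0=\{0,e_1+\dots+e_n\}$ and $A_i=\{0,e_i,2e_i\}$ for $1\le i\le n$. Then $N(R)$ has dimension exactly $n+1$ and exactly $T(n)$ vertices. Hence $\tilde f_0(n+1)\ge T(n)$.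
\end{theorem}

\begin{theorem}\label{thm:false}
Conjecture~\ref{conj} is false. The inequality fails for some $d\le9$, and it fails for infinitely many $d$.
\end{theorem}

\begin{theorem}\label{thm:growth}
Let $N(R)$ have dimension $d\ge1$. There is $I\subseteq\{0,\dots,n\}$ with $d=1+\sum_{i\in I}(|A_i|-2)$, and the number of vertices of $N(R)$ is at most
\[
 2\sum_{j=0}^{d-1}\binom{M-1}{j},\qquad\text{where } M=\prod_{i\in I}\binom{|A_i|}{2}\le3^{d-1}.
\]
Hence
\[
 \tilde f_0(d)\le2\cdot3^{(d-1)^2}\quad(d\ge1),\qquad
 \tilde f_0(d)\ge3\cdot2^{(d-2)(d-3)/2}\quad(d\ge2),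
\]
with equality in the first bound for $d=1$. In particular $\log_2\tilde f_0(d)=\Theta(d^2)$. By a theorem of Zuev \cite{Zuev}, even $\tilde f_0(d)\ge2^{(1-o(1))d^2}$.
\end{theorem}

\begin{theorem}[conditional]\label{thm:small}
If $\tilde f_0(2)\le3$, $\tilde f_0(3)\le6$ and $\tilde f_0(4)\le37$, then the inequality of Conjecture~\ref{conj} fails for $d=5$ or for $d=6$.
\end{theorem}

The first two hypotheses of Theorem~\ref{thm:small} are in \cite{Sturmfels}. For the third, to our recollection Dickenstein, Emiris and Fisikopoulos \cite{DEF} prove $22\le\tilde f_0(4)\le28$; any upper bound up to $37$ suffices. We do not reprove these bounds, and only the conclusion of Theorem~\ref{thm:small} depends on them.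

Theorem~\ref{thm:growth} leaves the constant in the exponent undetermined: the numbers $\log_2\tilde f_0(d)/d^2$ have lower limit at least $1$ and upper limit at most $\log_23$.

Section~\ref{sec:cases} shows the mechanism for $n=1,2$, and Section~\ref{sec:family} proves Theorem~\ref{thm:family}. Section~\ref{sec:count} bounds $T(n)$ from below, and Section~\ref{sec:nine} proves the failure for some $d\le9$; this part uses nothing from Section~\ref{sec:upper}. Section~\ref{sec:upper} proves Theorem~\ref{thm:growth} and the failure for infinitely many $d$; Section~\ref{sec:small} proves Theorem~\ref{thm:small}.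

\subsection{Conventions}\label{sec:conv}
For a nonzero Laurent polynomial $F=\sum_\alpha r_\alpha z^\alpha$ in $m$ variables and $w\in\mathbb R^m$, let $h(w)=\max\langle w,\alpha\rangle$ over the exponents $\alpha$ with $r_\alpha\ne0$. This is the support function of the Newton polytope $N(F)$. Let $\mathrm{init}_wF$ be the sum of the terms with $\langle w,\alpha\rangle=h(w)$. The normal cone of a face of $N(F)$ is the closed cone of all $w$ for which $\langle w,\cdot\rangle$ attains its maximum over $N(F)$ at every point of this face. Recall that $h$ is convex and piecewise linear, that it is linear near $w$ exactly when the maximum is attained at a single vertex $\alpha$, and that then $\alpha$ is the gradient of $h$ at $w$. Thus the vertices of $N(F)$ are the gradients of $h$ on the interiors of its domains of linearity.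

We also use two general facts about $X$. Let
\[
 W=\{(x,c)\in(\mathbb C^*)^n\times\mathbb C^m: f_0(x)=\dots=f_n(x)=0\}.
\]
For fixed $x$ these are $n+1$ linear equations in $c$, one in each group of coefficients $(c_{i,a})_{a\in A_i}$ and each nontrivial because $x^a\neq0$. So $W$ is a vector bundle over the torus and hence irreducible, and so is $\overline X$, the closure of its image. Further, if $\overline X=V(R)$ is a hypersurface, then $R$ is irreducible over $\mathbb C$: it is irreducible over $\mathbb Q$, hence squarefree over $\mathbb C$, and its zero set is irreducible.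

\section{One and two quadratics}\label{sec:cases}

\paragraph{One quadratic.} Let $\xi^+,\xi^-$ be the roots of $c_0+c_1x+c_2x^2$. The resultant \eqref{eq:linquad} is $c_2$ times
\[
 (b_0+b_1\xi^+)(b_0+b_1\xi^-).
\]
Suppose $|\xi^-|\ll|\xi^+|$. Then $\xi^+\approx-c_1/c_2$ and $\xi^-\approx-c_0/c_1$. If $|b_0/b_1|$ is far from both moduli, it has three possible positions relative to them. If it is much larger than both, then $b_0$ wins in both factors and the product is about $b_0^2$. If it lies between them, the product is about $b_1\xi^+\cdot b_0\approx-b_0b_1c_1/c_2$. If it is much smaller than both, the product is about $b_1^2\xi^+\xi^-=b_1^2c_0/c_2$. These are the three vertices of the triangle, and they correspond to the three positive threshold families on one element, $\emptyset$, $\{\{1\}\}$ and $\{\emptyset,\{1\}\}$, which list the factors where the $b_1$-term wins.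

\paragraph{Two quadratics.} Let $f_0=b_0+b_1x_1x_2$ and $f_i=c_{i0}+c_{i1}x_i+c_{i2}x_i^2$ for $i=1,2$. Now the product has four factors $b_0+b_1\xi_1^{\pm}\xi_2^{\pm}$. If the two roots of each quadratic have very different sizes, then $\xi_1^-\xi_2^-$ is the smallest product and $\xi_1^+\xi_2^+$ the largest. The two mixed products can come in either order, depending on which quadratic has the larger gap between its roots. Index a factor by the set $J$ of those $i$ for which $\xi_i^+$ is chosen, and let $U$ be the set of the $J$ for which the $b_1$-term wins. There are six possibilities for $U$. Multiply the leading term of the product by $c_{12}^2c_{22}^2$ and replace $\xi_i^+$ by $-c_{i1}/c_{i2}$ and $\xi_i^+\xi_i^-$ by $c_{i0}/c_{i2}$. This gives (with $12$ for $\{1,2\}$, and so on)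
\[
\begin{array}{ll}
U=\emptyset: & b_0^4c_{12}^2c_{22}^2\\
U=\{12\}: & b_0^3b_1\,c_{11}c_{12}c_{21}c_{22}\\
U=\{1,12\}: & b_0^2b_1^2\,c_{11}^2c_{20}c_{22}\\
U=\{2,12\}: & b_0^2b_1^2\,c_{10}c_{12}c_{21}^2\\
U=\{1,2,12\}: & b_0b_1^3\,c_{10}c_{11}c_{20}c_{21}\\
U=\{\emptyset,1,2,12\}:\quad & b_1^4\,c_{10}^2c_{20}^2 .
\end{array}
\]
On the other hand one can expand the product. The elementary symmetric functions of the four numbers $\xi_1^\pm\xi_2^\pm$, in terms of $s_i=-c_{i1}/c_{i2}$ and $\pi_i=c_{i0}/c_{i2}$, are
\[
 s_1s_2,\qquad \pi_2s_1^2+\pi_1s_2^2-2\pi_1\pi_2,\qquad \pi_1\pi_2s_1s_2,\qquad \pi_1^2\pi_2^2 .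
\]
So the expanded product, multiplied by $c_{12}^2c_{22}^2$, has the six monomials above and one more term, $-2b_0^2b_1^2c_{10}c_{12}c_{20}c_{22}$. The exponent of the seventh monomial is the midpoint of the exponents for $U=\emptyset$ and $U=\{\emptyset,1,2,12\}$, so it is not a vertex. The Newton polytope is the convex hull of the other six points. We shall see that all six are vertices, and that the dimension is $3$.

For $n=2$ every family that is closed under taking supersets occurs. In general this is not so: a positive threshold family with $12,34\in U$ and $13,24\notin U$ would give $u_1+u_2+u_3+u_4>2\theta>u_1+u_2+u_3+u_4$. The vertices are counted by threshold families, not by monotone ones.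

\section{The vertices are threshold families}\label{sec:family}

In this section we prove Theorem~\ref{thm:family}. Write $f_0=b_0+b_1x_1\cdots x_n$ and $f_i=c_{i0}+c_{i1}x_i+c_{i2}x_i^2$, so that $m=3n+2$. Let $\xi_i^{+},\xi_i^-$ be the roots of $f_i$, and put
\begin{equation}\label{eq:P}
 P=\prod_{J\subseteq[n]}\Big(b_0+b_1\prod_{i\in J}\xi_i^+\prod_{i\notin J}\xi_i^-\Big).
\end{equation}
Exchanging $\xi_i^+$ and $\xi_i^-$ for one $i$ only permutes the factors. So $P$ is a polynomial in $b_0$, $b_1$ and the $\xi_i^++\xi_i^-=-c_{i1}/c_{i2}$ and $\xi_i^+\xi_i^-=c_{i0}/c_{i2}$, hence a Laurent polynomial in the coefficients.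

\subsection{From the resultant to the product}
We do not need to know whether $P$ is the resultant up to a monomial. It is enough that, up to a unit, it is a power of it.

\begin{lemma}\label{lem:PR}
The set $\overline X$ is a hypersurface, and $P=(\text{unit})\cdot R^e$ in $\mathbb C[b^{\pm1},c^{\pm1}]$ for some $e\ge1$. Hence $N(P)$ is a translate of $e\,N(R)$, and $N(P)$ and $N(R)$ have the same dimension and the same number of vertices.
\end{lemma}

\begin{proof}
The part of $W$ where all coefficients are nonzero is open. It is nonempty: take $x=(1,\dots,1)$, $f_0=1-x_1\cdots x_n$, $f_i=(1-x_i)^2$. As $W$ is irreducible, this part is dense, and so $X\cap(\mathbb C^*)^m$ is dense in $\overline X$ and nonempty.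

If all coefficients are nonzero, then all roots $\xi_i^\pm$ are nonzero, and the system has a common root in the torus if and only if some factor in \eqref{eq:P} vanishes. (Without this assumption, a root at $0$ or at infinity could enter a factor although it does not lie in the torus.) Thus
\[
 X\cap(\mathbb C^*)^m=\{P=0\}\cap(\mathbb C^*)^m .
\]
This set is closed in $(\mathbb C^*)^m$ and dense in $\overline X$, so it equals $\overline X\cap(\mathbb C^*)^m$. Moreover $P\not\equiv0$, since $b_0^{2^n}$ occurs in it. So $\overline X$ is a hypersurface $V(R)$, and $V(R)\cap(\mathbb C^*)^m=\{P=0\}\cap(\mathbb C^*)^m\ne\emptyset$. In particular $P$ and $R$ are not units of the Laurent ring, which is a unique factorization domain. Every irreducible factor of $P$ defines a hypersurface of the torus contained in the irreducible hypersurface $V(R)\cap(\mathbb C^*)^m$, hence equal to it. As $R$ is irreducible over $\mathbb C$, the factor is $R$ times a unit. Units are constants times monomials, which gives the statement about polytopes.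
\end{proof}

\subsection{The support function}
Let $h$ be the support function of $N(P)$, and write $w=(\beta_0,\beta_1;\omega_{i0},\omega_{i1},\omega_{i2})\in\mathbb R^m$ for its argument. To find $h(w)$ we let each coefficient grow like $t$ to the power of the corresponding entry of $w$ and determine the order of growth of each factor of $P$ as $t\to+\infty$. What we need is the size of the two roots of each quadratic. If $2\omega_{i1}>\omega_{i0}+\omega_{i2}$, call $i$ \emph{concave} and put
\[
 p_i^+=\omega_{i1}-\omega_{i2},\qquad p_i^-=\omega_{i0}-\omega_{i1},\qquad\text{so that } p_i^+>p_i^- .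
\]
If $2\omega_{i1}<\omega_{i0}+\omega_{i2}$, put $p_i^+=p_i^-=(\omega_{i0}-\omega_{i2})/2$. In both cases let
\[
 p_J=\sum_{i\in J}p_i^++\sum_{i\notin J}p_i^-\qquad(J\subseteq[n]).
\]
Let $G$ be the set of all $w$ with $2\omega_{i1}\ne\omega_{i0}+\omega_{i2}$ for all $i$ and $\beta_0\ne\beta_1+p_J$ for all $J$. It is open, and its complement lies in finitely many hyperplanes, so $G$ is dense.

\begin{lemma}\label{lem:support}
For $w\in G$ we have
\begin{equation}\label{eq:h}
 h(w)=\sum_{J\subseteq[n]}\max(\beta_0,\ \beta_1+p_J).
\end{equation}
\end{lemma}

\begin{proof}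
Substitute $b_j=\gamma_jt^{\beta_j}$ and $c_{ij}=\gamma_{ij}t^{\omega_{ij}}$ with generic $\gamma\in(\mathbb C^*)^m$. If the roots are suitably labeled for each large $t$, then $\xi_i^{\pm}t^{-p_i^\pm}$ has a nonzero limit. Indeed, in the concave case put $x=t^{p_i^+}y$ in $f_i$: the linear and quadratic terms have the same order and the constant term has a smaller one, so one root has $y\to-\gamma_{i1}/\gamma_{i2}$. As the product of the roots is $(\gamma_{i0}/\gamma_{i2})t^{\omega_{i0}-\omega_{i2}}$ and $p_i^++p_i^-=\omega_{i0}-\omega_{i2}$, the other root satisfies $xt^{-p_i^-}\to-\gamma_{i0}/\gamma_{i1}$. In the other case put $x=t^{p_i^+}y$: the constant and quadratic terms have the same order and the linear term has a smaller one, so the two values of $y$ tend to the two square roots of $-\gamma_{i0}/\gamma_{i2}$.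

Therefore the two terms of the $J$-th factor in \eqref{eq:P} have exact orders $t^{\beta_0}$ and $t^{\beta_1+p_J}$. These differ because $w\in G$, so the factor has exact order $t^{\max(\beta_0,\beta_1+p_J)}$. On the other hand $P=t^{h(w)}(\mathrm{init}_wP(\gamma)+o(1))$, and $\mathrm{init}_wP(\gamma)\neq0$ for generic $\gamma$. Comparing orders gives \eqref{eq:h}.
\end{proof}

\subsection{Vertices, injectivity and dimension}
By \eqref{eq:h}, $h$ is linear near each point of the open set $G$. Since $G$ is dense, it meets the interior of each domain of linearity. So the vertices of $N(P)$ are exactly the gradients of $h$ at points of $G$. For $w\in G$ let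
\[
 U=\{J:\beta_1+p_J>\beta_0\},\qquad \deg_i=\#\{J\in U:i\in J\}.
\]
The family $U$ is constant near $w$, so by \eqref{eq:h} we have near $w$
\[
 h=(2^n-|U|)\beta_0+|U|\beta_1+\sum_i\big(\deg_i\,p_i^++(|U|-\deg_i)\,p_i^-\big).
\]
If all $i$ are concave, it follows that the gradient $\alpha(U)$ has the coordinates
\begin{equation}\label{eq:grad}
 \begin{aligned}
 \partial_{\beta_0}h&=2^n-|U|, & \partial_{\beta_1}h&=|U|,\\
 \partial_{\omega_{i0}}h&=|U|-\deg_i, & \partial_{\omega_{i1}}h&=2\deg_i-|U|, & \partial_{\omega_{i2}}h&=-\deg_i .
 \end{aligned}
\end{equation}
If $i$ is not concave, then $p_i^+=p_i^-$. So $U$ is invariant under adding $i$ to $J$ or removing it, and $\deg_i=|U|/2$. The three derivatives with index $i$ are then $|U|/2$, $0$, $-|U|/2$, again in agreement with \eqref{eq:grad}. Thus \eqref{eq:grad} holds on all of $G$.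

\paragraph{Which families occur.} Put $u_i=p_i^+-p_i^-\ge0$ and $\theta=\beta_0-\beta_1-\sum_ip_i^-$. Since $p_J=\sum_ip_i^-+u(J)$, we have $U=\{J:u(J)>\theta\}$, and $\theta$ is not a subset sum because $w\in G$. If some $u_i$ are zero, increasing them slightly does not change $U$, since there are no ties. So $U$ is a positive threshold family. Conversely, let $u_i>0$ and $\theta$ define a positive threshold family. Take $\omega_{i0}=\omega_{i1}=0$, $\omega_{i2}=-u_i$, $\beta_0=\theta$ and $\beta_1=0$. Then all $i$ are concave, $p_i^+=u_i$, $p_i^-=0$, the point lies in $G$, and it gives this family. Hence the vertices of $N(P)$ are exactly the points $\alpha(U)$ with $U$ a positive threshold family.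

\paragraph{Different families give different vertices (Chow's argument).} Let $U=\{J:u(J)>\theta\}$ and $U'$ be positive threshold families with $\alpha(U)=\alpha(U')$. By \eqref{eq:grad}, $U$ and $U'$ have the same cardinality and the same degrees, so
\[
 \sum_{J\in U}(u(J)-\theta)=\sum_iu_i\deg_i-\theta|U|=\sum_{J\in U'}(u(J)-\theta).
\]
The numbers $u(J)-\theta$ are nonzero, and they are positive exactly for $J\in U$. So among all families of subsets of $[n]$, $U$ is the unique one for which the sum is maximal, and $U'=U$. Thus there are exactly $T(n)$ vertices.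

\paragraph{Dimension.} By \eqref{eq:grad}, $\alpha(U)$ is an injective affine function of $(|U|;\deg_1,\dots,\deg_n)\in\mathbb R^{n+1}$, so the dimension is at most $n+1$. The families $\emptyset$, $2^{[n]}$ and $\{J:i\in J\}$ are positive threshold families (for the last, give $i$ weight $1$ and the others tiny weights). They yield the vectors
\[
 0,\qquad 2^{n-1}(2;1,\dots,1),\qquad 2^{n-2}\big((2;1,\dots,1)+(0;e_i)\big)\quad(1\le i\le n),
\]
which affinely span $\mathbb R^{n+1}$. So the dimension is $n+1$. Together with Lemma~\ref{lem:PR} this proves Theorem~\ref{thm:family}. \qed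

\section{Counting positive threshold families}\label{sec:count}

It remains to see that $T(n)$ is large. Consider adding one new element to a threshold family on $[n]$. Its weight is a dial: as it grows, further sets containing the new element enter the family one at a time, and on average over all families there are $2^{n-1}$ such steps. This makes $T(n+1)/T(n)$ exponentially large.

\begin{lemma}\label{lem:T}
$T(1)=3$ and $T(n+1)\ge(1+2^{n-1})\,T(n)$ for $n\ge1$. Hence
\[
 T(n)\ge3\prod_{j=1}^{n-1}(1+2^{j-1})\ge3\cdot2^{(n-1)(n-2)/2}.
\]
\end{lemma}

\begin{proof}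
For $n=1$ the families are $\emptyset$, $\{\{1\}\}$ and $\{\emptyset,\{1\}\}$.

Let $U$ be a positive threshold family on $[n]$. It can be defined by some $(u,\theta)$ with pairwise distinct subset sums, since a small perturbation of $u$ does not change $U$. Choose $u_{n+1}>0$ such that $\theta$ is not a subset sum of $(u_1,\dots,u_{n+1})$; this excludes only finitely many values. Let $U'=\{J\subseteq[n+1]:u(J)>\theta\}$. The members of $U'$ not containing $n+1$ form $U$. The sets $J\subseteq[n]$ with $J\cup\{n+1\}\in U'$ are those with $u(J)>\theta-u_{n+1}$, that is, the members of $U$ together with the $r$ nonmembers of largest weight, for some $r$. As $u_{n+1}$ grows from $0$ to large values, every $r=0,1,\dots,2^n-|U|$ occurs, because the subset sums are distinct. So we obtain $1+2^n-|U|$ different families $U'$ on $[n+1]$ that restrict to $U$ on $[n]$, and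
\[
 T(n+1)\ge\sum_U(1+2^n-|U|).
\]
The map $U\mapsto\{J:[n]\setminus J\notin U\}$ is an involution on positive threshold families, since $u([n]\setminus J)<\theta$ means $u(J)>u([n])-\theta$. It sends $|U|$ to $2^n-|U|$, so the average of $|U|$ is $2^{n-1}$. Hence $T(n+1)\ge(1+2^{n-1})T(n)$. The last claim follows by iteration and $\sum_{j=1}^{n-1}(j-1)=(n-1)(n-2)/2$.
\end{proof}

Starting from $T(1)=3$, the factors $2,3,5,9,17,33,65$ give
\begin{equation}\label{eq:T8}
 \begin{gathered}
 T(2)\ge6,\quad T(3)\ge18,\quad T(4)\ge90,\quad T(5)\ge810,\\
 T(6)\ge13\,770,\quad T(7)\ge454\,410,\quad T(8)\ge29\,536\,650 .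
 \end{gathered}
\end{equation}

\section{The conjecture forces exponential growth}\label{sec:nine}

The sum in \eqref{eq:conj} runs over multisets. If we replace them by compositions (ordered sequences of positive integers), the sum can only grow, and the resulting recursion can be solved exactly by Catalan numbers. Recall that the Catalan numbers $C_0=1,C_1=1,C_2=2,\dots$ have the generating function $C(y)=\sum_jC_jy^j$ with $C=1+yC^2$, that is, $C=1/(1-yC)$.

\begin{lemma}\label{lem:catalan}
Let $K\ge3$ and $D\ge2$, and suppose $\tilde f_0(i)\le K^iC_{i-1}$ for $1\le i<D$. If the inequality of Conjecture~\ref{conj} holds for all $d$ with $D\le d\le D'$, then $\tilde f_0(d)\le K^dC_{d-1}$ for $1\le d\le D'$.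
\end{lemma}

\begin{proof}
Put $\eta(d)=K^dC_{d-1}$ and $H(x)=\sum_{d\ge1}\eta(d)x^d=Kx\,C(Kx)$. The equation for $C$ gives $H=Kx/(1-H)=Kx\sum_{k\ge0}H^k$. Comparing coefficients of $x^d$, we get
\[
 \eta(d)=K\sum_{(i_1,i_2,\dots)}\ \prod_j\eta(i_j),
\]
where the sum is over all compositions of $d-1$. Now let $D\le d\le D'$ and suppose $\tilde f_0(i)\le\eta(i)$ for all $i<d$. Every multiset $S$ with $\|S\|=d-1$ is the underlying multiset of at least one composition of $d-1$, and different multisets belong to different compositions. So
\[
 \tilde f_0(d)\le3\sum_{\|S\|=d-1}\prod_{i\in S}\tilde f_0(i)\le3\sum_{(i_1,i_2,\dots)}\prod_j\eta(i_j)=\frac3K\,\eta(d)\le\eta(d).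
\]
The claim follows by induction on $d$.
\end{proof}

The induction also yields finiteness of $\tilde f_0(d)$ for $D\le d\le D'$, so the next proof does not rely on Theorem~\ref{thm:growth}.

\begin{proof}[Proof of the first part of Theorem~\ref{thm:false}]
Suppose the inequality holds for all $d$ with $2\le d\le9$. Since $\tilde f_0(1)=2\le3=3C_0$, Lemma~\ref{lem:catalan} with $K=3$, $D=2$ and $D'=9$ gives
\[
 \tilde f_0(9)\le3^9C_8=19\,683\cdot1430=28\,146\,690 .
\]
But Theorem~\ref{thm:family} with $n=8$ and \eqref{eq:T8} give $\tilde f_0(9)\ge T(8)\ge29\,536\,650$. This is a contradiction.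
\end{proof}

If the inequality held from some $D$ on, the same lemma with a larger $K$ would bound $\tilde f_0(d)$ by $(4K)^d$, contradicting the growth given by Theorem~\ref{thm:family} and Lemma~\ref{lem:T}. To choose $K$ we must know that $\tilde f_0(i)$ is finite for the finitely many $i<D$. That is part of the next section, which treats arbitrary resultant polytopes.

\section{An upper bound for all resultant polytopes}\label{sec:upper}

Throughout this section the supports $A_0,\dots,A_n$ are arbitrary, $k_i=|A_i|$, and $d=\dim N(R)\ge1$. So $R$ is neither constant nor a monomial, and $\overline X=V(R)$ is a hypersurface. Let $h$ be the support function of $N(R)$, and let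
\[
 \mathcal F=\{w\in\mathbb R^m:\mathrm{init}_wR\text{ is not a monomial}\},
\]
where constant multiples of monomials also count as monomials. This set is the union of the normal cones of the edges of $N(R)$, each of dimension $m-1$. The connected components of $\mathbb R^m\setminus\mathcal F$ are the interiors of the normal cones of the vertices, so the vertices of $N(R)$ correspond to these components.

The plan is to show that $\mathcal F$ lies in an explicit set of at most $3^{d-1}$ hyperplanes. Then the components are at most as many as the regions of a hyperplane arrangement, and these are easy to bound. We need a description of $\mathcal F$ that does not refer to the unknown polynomial $R$ (Proposition~\ref{prop:trop}), the hyperplanes it gives (Proposition~\ref{prop:edges}), and a formula for $d$ in terms of the $k_i$ (Proposition~\ref{prop:dim}).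

\subsection{Describing $\mathcal F$ without $R$}

\begin{proposition}\label{prop:trop}
$\mathcal F=\mathcal D$, where $\mathcal D$ is the set of all $w\in\mathbb R^m$ for which there is $p\in\mathbb R^n$ such that for every $i$ the maximum $\max_{a\in A_i}(w_{i,a}+\langle a,p\rangle)$ is attained at least twice.
\end{proposition}

The idea is that $p$ records the size of a common root: a sum of terms of given sizes can vanish only if the largest size occurs twice.

\begin{proof}[Proof of $\mathcal D\subseteq\mathcal F$]
Let $p$ be as in the definition. Let $\mu_i$ be the $i$-th maximum, $B_i\subseteq A_i$ the set where it is attained, and $b_i\in B_i$. Since $|B_i|\ge2$, we can choose $\gamma\in(\mathbb C^*)^m$ with $\sum_{a\in B_i}\gamma_{i,a}=0$ for all $i$. For $s>0$ define $c=c(s)$ by $c_{i,a}=\gamma_{i,a}e^{sw_{i,a}}$ for $a\ne b_i$ and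
\[
 c_{i,b_i}=e^{sw_{i,b_i}}\Big(\gamma_{i,b_i}-\sum_{a\notin B_i}\gamma_{i,a}e^{s(w_{i,a}+\langle a,p\rangle-\mu_i)}\Big).
\]
At $x=(e^{sp_1},\dots,e^{sp_n})$ the value of $f_i$ is $e^{s\mu_i}\sum_{a\in B_i}\gamma_{i,a}=0$: the correction in $c_{i,b_i}$ cancels the terms with $a\notin B_i$. So $R(c)=0$. The exponents in the correction are negative multiples of $s$, so $c_{i,a}e^{-sw_{i,a}}\to\gamma_{i,a}$ for all $i,a$ as $s\to\infty$. Therefore $0=e^{-sh(w)}R(c)\to\mathrm{init}_wR(\gamma)$. A monomial does not vanish at $\gamma\in(\mathbb C^*)^m$, so $w\in\mathcal F$.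
\end{proof}

\begin{proof}[Proof of $\mathcal F\subseteq\mathcal D$]
Let $w\in\mathcal F$ and $g=\mathrm{init}_wR$. Since $g$ is not a unit of the Laurent ring, it has a zero $\gamma\in(\mathbb C^*)^m$.

\emph{Solvable systems of sizes close to $w$.} The polynomials
\[
 R_s(z)=e^{-sh(w)}R(e^{sw_1}z_1,\dots,e^{sw_m}z_m)
\]
converge to $g$ locally uniformly as $s\to\infty$. Restrict to a complex line through $\gamma$ on which $g\not\equiv0$. By Hurwitz's theorem, for large $s$ there are zeros $z_s$ of $R_s$ with $z_s\to\gamma$. So $c_s=(e^{sw_j}z_{s,j})_j$ lies in $V(R)\cap(\mathbb C^*)^m$.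

We want $c_s$ to come from a system with a common root. The set $X$ is constructible and dense in the irreducible variety $V(R)$, so it contains a nonempty Zariski-open subset of $V(R)$. Also $V(R)\cap(\mathbb C^*)^m$ is Zariski-open in $V(R)$ and nonempty, since $R$ is not a monomial. So $X\cap(\mathbb C^*)^m$ contains a nonempty Zariski-open subset of $V(R)$, and such a subset is dense in $V(R)$ in the Euclidean topology, because $V(R)$ is irreducible. Hence, changing $z_s$ by at most $1/s$, we may assume $c_s\in X\cap(\mathbb C^*)^m$, still with $z_s\to\gamma$. Let $x_s\in(\mathbb C^*)^n$ be a common root. Put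
\[
 w_s=\tfrac1s\mathrm{Log}|c_s|,\qquad p_s=\tfrac1s\mathrm{Log}|x_s|,
\]
where $\mathrm{Log}|\cdot|$ is taken coordinatewise. Then $w_s=w+\frac1s\mathrm{Log}|z_s|\to w$.

\emph{Passing to the limit.} In $\sum_{a\in A_i}c_{i,a}x^a=0$ (with $c=c_s$, $x=x_s$) let $a_i$ be the index of a term of largest modulus. The other terms must cancel it, so some other term, with index $b_i$, has at least $1/k_i$ of its modulus. Restrict to a sequence $s\to\infty$ on which the $a_i,b_i$ do not depend on $s$. Let $\varepsilon_s=\frac1s\max_i\log k_i$. Since $\frac1s\log|c_{i,a}x^a|=w_{s,i,a}+\langle a,p_s\rangle$, the point $(w_s,p_s,\varepsilon_s)$ lies in the polyhedral cone $Q$ of all $(w',p,\varepsilon)$ such that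
\[
 \min\big(w'_{i,a_i}+\langle a_i,p\rangle,\ w'_{i,b_i}+\langle b_i,p\rangle\big)\ \ge\ w'_{i,a}+\langle a,p\rangle-\varepsilon\qquad(0\le i\le n,\ a\in A_i).
\]
The $p_s$ need not converge. But the projection of $Q$ to the $(w',\varepsilon)$-space is again a polyhedral cone, hence closed. It contains $(w_s,\varepsilon_s)$ and therefore the limit $(w,0)$. So for some $p$ all maxima for $w$ are attained at both $a_i$ and $b_i$, and $w\in\mathcal D$.
\end{proof}

\subsection{The edge directions}
A \emph{pair selection} is a tuple $\pi=(\{a_i,b_i\})_{0\le i\le n}$ with $a_i\ne b_i$ in $A_i$. Put $v_i=a_i-b_i\in\mathbb Z^n$; the \emph{rank} of $\pi$ is the rank of $(v_0,\dots,v_n)$, at most $n$. If it is $n$, there is a unique linear relation $\sum_i\lambda_iv_i=0$ up to scale, and we put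
\[
 \delta_\pi=\sum_i\lambda_i(e_{i,a_i}-e_{i,b_i})\in\mathbb R^m,\qquad H_\pi=\delta_\pi^\perp .
\]
Here $e_{i,a}$ are the unit vectors of $\mathbb R^m$. The vector $\delta_\pi$ is nonzero and defined up to scale; it does not matter which element of a pair is called $a_i$, since exchanging $a_i$ and $b_i$ changes the sign of $v_i$ and hence of $\lambda_i$.

\begin{example}
For the pair \eqref{eq:linquad} we have $A_0=\{0,1\}$ and $A_1=\{0,1,2\}$. There are three pair selections, all of rank $1$. With the coordinates $(b_0,b_1;c_0,c_1,c_2)$ their vectors are
\[
 (-1,1;1,-1,0),\qquad(-1,1;0,1,-1),\qquad(-2,2;1,0,-1),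
\]
the three edge directions of the triangle.
\end{example}

\begin{proposition}\label{prop:edges}
All $k_i$ are at least $2$, and rank-$n$ pair selections exist. The set $\mathcal F$ is contained in the union of the hyperplanes $H_\pi$ with $\pi$ of rank $n$. The edge directions of $N(R)$ are exactly the lines $\mathbb R\delta_\pi$ with $\pi$ of rank $n$. In particular
\begin{equation}\label{eq:dspan}
 d=\dim\operatorname{span}\{\delta_\pi:\ \pi\text{ of rank }n\}.
\end{equation}
\end{proposition}

\begin{proof}
For a pair selection $\pi$ let $\mathcal D_\pi$ be the set of $w$ for which some $p$ has all maxima attained at both $a_i$ and $b_i$. By Proposition~\ref{prop:trop}, $\mathcal F$ is the finite union of the sets $\mathcal D_\pi$. For $w\in\mathcal D_\pi$ the equalities say that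
\[
 (w_{i,a_i}-w_{i,b_i})_i=(-\langle v_i,p\rangle)_i\in\mathbb R^{n+1}.
\]
The left side is a surjective linear function of $w\in\mathbb R^m$. The right side ranges over a subspace of $\mathbb R^{n+1}$ of dimension $\operatorname{rank}\pi$, whose orthogonal complement consists of the linear relations among the $v_i$. So if $\operatorname{rank}\pi<n$, then $\mathcal D_\pi$ lies in a subspace of codimension at least $2$. If $\operatorname{rank}\pi=n$, then $\mathcal D_\pi\subseteq H_\pi$.

Since $d\ge1$, $N(R)$ has edges. The normal cone of an edge is convex of dimension $m-1$ and is covered by finitely many of these subspaces, so it lies in one of them (otherwise each would meet it in a set of smaller dimension). For reasons of dimension, this must be some $H_\pi$ with $\pi$ of rank $n$, and the cone spans it. The edge is orthogonal to its normal cone, so it is parallel to $\delta_\pi$. This shows that rank-$n$ pair selections exist, hence all $k_i\ge2$; that $\mathcal F$ lies in the union of the $H_\pi$; and that every edge direction is some $\mathbb R\delta_\pi$.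

Conversely, let $\pi$ have rank $n$, and let $w^0\in H_\pi$ have entries $0$ at all $(i,a_i)$, $(i,b_i)$ and $-1$ elsewhere. For $w\in H_\pi$ the system $\langle v_i,p\rangle=-(w_{i,a_i}-w_{i,b_i})$, $0\le i\le n$, has a solution $p$. It is unique because the $v_i$ span $\mathbb R^n$, and it is small if $w$ is close to $w^0$. Then $w_{i,a}+\langle a,p\rangle$ takes equal values near $0$ at $a_i$ and $b_i$ and values near $-1$ elsewhere, so $w\in\mathcal D_\pi$. Thus $\mathcal F$ contains a nonempty relatively open piece of $H_\pi$. As $\mathcal F$ is a finite union of normal cones of edges, one of these cones meets $H_\pi$ in a set of dimension $m-1$ and so spans $H_\pi$. The corresponding edge is parallel to $\delta_\pi$. Finally, \eqref{eq:dspan} holds because the edge directions of a polytope span the linear space parallel to its affine hull.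
\end{proof}

\subsection{The dimension formula}
To compute the span in \eqref{eq:dspan} we determine its orthogonal complement. The scalars $\lambda_i$ depend on $\pi$, so it helps to express them by determinants, which are multilinear. Then we may replace difference vectors $e_a-e_b$ by arbitrary vectors of zero sum.

Let $E_i=\{y\in\mathbb R^{A_i}:\sum_ay_a=0\}$ and, for $y\in E_i$, $v(y)=\sum_ay_a\,a\in\mathbb R^n$. For $z=(z_0,\dots,z_n)\in E_0\times\dots\times E_n$ put
\[
 \mu_i(z)=(-1)^i\det\big(v(z_j)\big)_{j\ne i}.
\]
By Cramer's rule $\sum_i\mu_i(z)v(z_i)=0$. Note that $\mu_i(z)$ does not depend on $z_i$ and is multilinear in the other $z_j$. Let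
\[
 I=\{i:\mu_i\not\equiv0\}.
\]
A rank-$n$ pair selection $\pi$ gives $z_i=e_{a_i}-e_{b_i}$ with some $\mu_i(z)\ne0$, so $I\neq\emptyset$. For this $z$ we may take $\lambda_i=\mu_i(z)$. So $\delta_\pi$ is supported on the coordinates belonging to $I$.

\begin{proposition}\label{prop:dim}
$d=1+\sum_{i\in I}(k_i-2)$.
\end{proposition}

\begin{proof}
For $u\in\mathbb R^m$ and $y\in E_i$ write $u(y)=\sum_ay_au_{i,a}$, and put
\[
 \Delta_u(z)=\sum_i\mu_i(z)\,u(z_i).
\]
For $z_i=e_{a_i}-e_{b_i}$ with $\pi$ of rank $n$ this is $\langle u,\delta_\pi\rangle$, with $\lambda_i=\mu_i(z)$. So $u$ is orthogonal to all $\delta_\pi$ if and only if $\Delta_u$ vanishes on all tuples of difference vectors; for tuples of rank less than $n$ this is automatic, since then all $\mu_i$ vanish. As $\Delta_u$ is multilinear in $(z_0,\dots,z_n)$ and the difference vectors span $E_i$, this means $\Delta_u\equiv0$.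

\emph{Claim: $\Delta_u\equiv0$ if and only if there are $q\in\mathbb R^n$ and $\nu_i\in\mathbb R$ $(i\in I)$ with}
\begin{equation}\label{eq:affine}
 u_{i,a}=\nu_i+\langle q,a\rangle\qquad\text{for all } i\in I,\ a\in A_i .
\end{equation}
If \eqref{eq:affine} holds, then $\Delta_u(z)=\sum_{i\in I}\mu_i(z)\langle q,v(z_i)\rangle=\langle q,\sum_i\mu_i(z)v(z_i)\rangle=0$, since $\mu_j\equiv0$ for $j\notin I$.

For the converse and for the dimension count below, fix $z$ with $\mu_i(z)\ne0$ for all $i\in I$; this is possible because finitely many nonzero polynomials have a common point of non-vanishing. The vectors $v(z_0),\dots,v(z_n)$ have rank $n$, and $\mu(z)$ is their only relation up to scale. For $i\in I$ and $y\in E_i$ let $z'$ arise from $z$ by replacing $z_i$ with $y$; then $\mu_i(z')=\mu_i(z)\ne0$.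

Now let $\Delta_u\equiv0$. Since $\sum_j\mu_j(z)u(z_j)=0$, the system $\langle q,v(z_j)\rangle=u(z_j)$, $0\le j\le n$, has a solution $q$. For $i\in I$ and $y\in E_i$ we get
\[
 0=\Delta_u(z')-\Big\langle q,\sum_j\mu_j(z')v(z'_j)\Big\rangle=\sum_j\mu_j(z')\big(u(z'_j)-\langle q,v(z'_j)\rangle\big)=\mu_i(z)\big(u(y)-\langle q,v(y)\rangle\big),
\]
since the terms with $j\neq i$ vanish by the choice of $q$. Hence $u(y)=\langle q,v(y)\rangle$ for all $y\in E_i$, and taking $y=e_a-e_b$ we see that $u_{i,a}-\langle q,a\rangle$ does not depend on $a\in A_i$. This is \eqref{eq:affine}, with the same $q$ for all $i\in I$.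

\emph{Counting parameters.} Let $L=\sum_{i\in I}v(E_i)\subseteq\mathbb R^n$. For $i\in I$ and $y\in E_i$, the relation $\sum_j\mu_j(z')v(z'_j)=0$ involves only $j\in I$, and the coefficient $\mu_i(z')$ of $v(y)$ is nonzero. So $v(y)$ lies in the span of the $v(z_j)$, $j\in I$. Hence $L$ is this span. Its dimension is $|I|-1$, because $\mu(z)$ is the only relation among the $v(z_j)$ up to scale, and it is supported on $I$.

On the coordinates belonging to $I$, the vectors \eqref{eq:affine} form the image of the linear map $(q,\nu)\mapsto u$ from $\mathbb R^n\times\mathbb R^I$. Its kernel consists of the pairs with $q\perp L$ and $\nu_i=-\langle q,a\rangle$ for any $a\in A_i$, so it has dimension $n-(|I|-1)$, and the image has dimension $2|I|-1$. The other coordinates of $u$ are arbitrary. So the space of all $u$ orthogonal to the $\delta_\pi$ has dimension $\sum_{i\notin I}k_i+2|I|-1$, and by \eqref{eq:dspan}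
\[
 d=m-\sum_{i\notin I}k_i-2|I|+1=1+\sum_{i\in I}(k_i-2).\qedhere
\]
\end{proof}

For the supports in Theorem~\ref{thm:family}, any $n$ of the vectors $e_1,\dots,e_n,e_1+\dots+e_n$ are linearly independent. So $I=\{0,\dots,n\}$, and the formula gives $1+n$ again.

\subsection{Counting regions}

\begin{proof}[Proof of Theorem~\ref{thm:growth}]
The set $I$ and the formula for $d$ are given by Proposition~\ref{prop:dim}.

\emph{The number of hyperplanes.} For $\pi$ of rank $n$, the relation $\lambda$ is supported on $I$ and unique up to scale. If $\pi'$ of rank $n$ has the same pairs as $\pi$ for all $i\in I$, then $\lambda$ is also a relation for $\pi'$, and so $\mathbb R\delta_{\pi'}=\mathbb R\delta_\pi$. Hence there are at most $M=\prod_{i\in I}\binom{k_i}2$ different hyperplanes $H_\pi$. We have $\binom k2\le3^{k-2}$ for $k\ge2$: equality holds for $k=2$, and $\binom{k+1}2/\binom k2=\frac{k+1}{k-1}\le3$. With Proposition~\ref{prop:dim} this gives $M\le3^{\sum_{i\in I}(k_i-2)}=3^{d-1}$.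

\emph{Vertices and regions.} By Proposition~\ref{prop:edges}, $\mathcal F$ lies in the union of the $H_\pi$. So every region of the arrangement (component of the complement of the union) lies in one component of $\mathbb R^m\setminus\mathcal F$. Every such component is open and nonempty and hence contains a region. So the number of vertices of $N(R)$ is at most the number of regions. The normals $\delta_\pi$ span a space of dimension $d$ by \eqref{eq:dspan}. Dividing by the intersection of all $H_\pi$, we get a central arrangement of at least one and at most $M$ hyperplanes in $\mathbb R^d$ with the same number of regions.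

\emph{The number of regions} of $r\ge1$ distinct hyperplanes through the origin of $\mathbb R^d$ is at most $\rho(r,d)=2\sum_{j=0}^{d-1}\binom{r-1}j$ (Schl\"afli, Cover). This is clear if $d=1$ or $r=1$, when both numbers are $2$. Let $d,r\ge2$. Adding a hyperplane $H$ to the $r-1$ others creates as many new regions as the others cut out on $H\cong\mathbb R^{d-1}$. They meet $H$ in at least one and at most $r-1$ distinct hyperplanes of $H$. As $\rho$ is nondecreasing in $r$, induction and Pascal's rule give at most
\[
 \rho(r-1,d)+\rho(r-1,d-1)=2\binom{r-2}0+2\sum_{j=1}^{d-1}\left(\binom{r-2}j+\binom{r-2}{j-1}\right)=\rho(r,d)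
\]
regions. So $N(R)$ has at most $\rho(M,d)$ vertices, as claimed.

\emph{Upper bound for $\tilde f_0$.} For $0\le j\le d-1$ we have $\binom{M-1}j\le(M-1)^j\le\binom{d-1}j(M-1)^j$ (with $0^0=1$). So by the binomial theorem
\[
 \rho(M,d)\le2\sum_{j=0}^{d-1}\binom{d-1}j(M-1)^j=2M^{d-1}\le2\cdot3^{(d-1)^2}.
\]
For $d=1$ this is $2=\tilde f_0(1)$.

\emph{Lower bounds.} Theorem~\ref{thm:family} and Lemma~\ref{lem:T} give $\tilde f_0(d)\ge T(d-1)\ge3\cdot2^{(d-2)(d-3)/2}$ for $d\ge2$. For the sharper bound, recall that a Boolean threshold function on $\{0,1\}^n$ is the indicator function of a set given by a linear inequality with real weights. By perturbation, the weights can be chosen nonzero and without ties. Complementing the coordinates of negative weight turns the function into a positive threshold family. It is determined by this family and the set of complemented coordinates, so there are at most $2^nT(n)$ threshold functions. By Zuev \cite{Zuev} their number is $2^{n^2(1-o(1))}$. Hence $\tilde f_0(d)\ge T(d-1)\ge2^{(1-o(1))d^2}$.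
\end{proof}

\begin{proof}[Proof of the second part of Theorem~\ref{thm:false}]
If the inequality failed for only finitely many $d$, it would hold for all $d\ge D$, for some $D\ge2$. By Theorem~\ref{thm:growth}, $\tilde f_0(i)$ is finite for $i<D$. So there is $K\ge3$ with $\tilde f_0(i)\le K\le K^iC_{i-1}$ for $1\le i<D$. Lemma~\ref{lem:catalan} with arbitrary $D'$, together with $C_{d-1}\le4^{d-1}$, gives $\tilde f_0(d)\le K^dC_{d-1}\le(4K)^d$ for all $d$. For large $d$ this contradicts $\tilde f_0(d)\ge3\cdot2^{(d-2)(d-3)/2}$.
\end{proof}

\section{Failure in dimension five or six}\label{sec:small}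

The argument of Section~\ref{sec:nine} loses much by replacing multisets with compositions, and Lemma~\ref{lem:T} is wasteful for small $n$. With the literature bounds for $\tilde f_0(2),\tilde f_0(3),\tilde f_0(4)$ and a direct count for $T(4)$, the contradiction comes earlier.

\begin{lemma}\label{lem:T4}
$T(4)\ge150$, and hence $T(5)\ge9\cdot150=1350$.
\end{lemma}

\begin{proof}
A positive threshold family is closed under supersets, so it is determined by its minimal sets. Membership depends on an element $i$ exactly when $i$ lies in some minimal set. We count families by the set of elements on which they depend. A positive threshold family on a subset of $[4]$ becomes one on $[4]$, with the same minimal sets, if we give the other elements tiny positive weights.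

The table lists families on $\{1,2,3,4\}$ that depend on all four elements. The family $[u_1,u_2,u_3,u_4;q]$ consists of the $J$ with $u(J)\ge q$ (take $\theta=q-\frac12$). The last column gives the number of images under permutations of the elements.
\[
\begin{array}{llc}
\text{family} & \text{minimal sets} & \text{images}\\ \hline
{[1,1,1,1;q]},\ q=1,2,3,4 & \text{all $q$-element sets} & 1\text{ each}\\
{[2,1,1,1;2]} & 1,\,23,\,24,\,34 & 4\\
{[2,1,1,1;3]} & 12,\,13,\,14,\,234 & 4\\
{[2,1,1,1;4]} & 123,\,124,\,134 & 4\\
{[3,1,1,1;3]} & 1,\,234 & 4\\
{[3,1,1,1;4]} & 12,\,13,\,14 & 4\\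
{[2,2,1,1;2]} & 1,\,2,\,34 & 6\\
{[2,2,1,1;3]} & 12,\,13,\,14,\,23,\,24 & 6\\
{[2,2,1,1;4]} & 12,\,134,\,234 & 6\\
{[2,2,1,1;5]} & 123,\,124 & 6\\
{[3,2,1,1;3]} & 1,\,23,\,24 & 12\\
{[3,2,1,1;5]} & 12,\,134 & 12\\
{[3,2,2,1;4]} & 12,\,13,\,14,\,23 & 12\\
{[3,2,2,1;5]} & 12,\,13,\,234 & 12
\end{array}
\]
In the rows with $4$ images, element $1$ is distinguished and the other three play the same role. In the rows with $6$ images, the pair $\{1,2\}$ is distinguished from $\{3,4\}$. In the rows with $12$ images there are two distinguished elements with different roles ($1,2$ for the weights $3,2,1,1$, and $1,4$ for $3,2,2,1$), and the other two are interchangeable. The multisets of sizes of the minimal sets are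
\begin{gather*}
1^4,\quad 2^6,\quad 3^4,\quad 4;\qquad 1\,2^3,\quad 2^3\,3,\quad 3^3,\quad 1\,3,\quad 2^3;\\
1^2\,2,\quad 2^5,\quad 2\,3^2,\quad 3^2;\qquad 1\,2^2,\quad 2\,3,\quad 2^4,\quad 2^2\,3 .
\end{gather*}
(Exponents are multiplicities.) They are pairwise different, so no family is counted twice, and we have $4+5\cdot4+4\cdot6+4\cdot12=96$ families.

For each choice of three elements there are at least $9$ families depending on exactly these: $[1,1,1;q]$ for $q=1,2,3$, and three images each of $[2,1,1;2]$ (minimal sets $1$, $23$) and $[2,1,1;3]$ (minimal sets $12$, $13$). For each choice of two elements there are at least $2$, with minimal sets $1,2$ or $12$; for each single element there is $1$; and there are $2$ families depending on no element. Therefore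
\[
 T(4)\ge2+4\cdot1+6\cdot2+4\cdot9+96=150,
\]
and Lemma~\ref{lem:T} gives $T(5)\ge(1+2^3)\,T(4)\ge1350$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:small}]
Let $x=\tilde f_0(4)\le37$, and recall $\tilde f_0(1)=2$, $\tilde f_0(2)\le3$ and $\tilde f_0(3)\le6$. The multisets with sum $4$ are $\{4\}$, $\{3,1\}$, $\{2,2\}$, $\{2,1,1\}$ and $\{1,1,1,1\}$. If the inequality holds for $d=5$, then
\[
 \tilde f_0(5)\le3(x+6\cdot2+3\cdot3+3\cdot4+16)=3x+147 .
\]
The multisets with sum $5$ are $\{5\}$, $\{4,1\}$, $\{3,2\}$, $\{3,1,1\}$, $\{2,2,1\}$, $\{2,1,1,1\}$ and $\{1,1,1,1,1\}$. If the inequality also holds for $d=6$, then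
\begin{align*}
 \tilde f_0(6)&\le3\big((3x+147)+2x+6\cdot3+6\cdot4+9\cdot2+3\cdot8+32\big)\\
 &=15x+789\le15\cdot37+789=1344 .
\end{align*}
But Theorem~\ref{thm:family} with $n=5$ and Lemma~\ref{lem:T4} give $\tilde f_0(6)\ge T(5)\ge1350$. So the inequality fails for $d=5$ or for $d=6$.
\end{proof}

With $x\le28$ in place of $x\le37$, the two upper bounds in this proof become $231$ and $1209$.

\begin{thebibliography}{9}

\bibitem{slides} \emph{Combinatorics of 4-dimensional Resultant Polytopes},
\texttt{https://vissarion.github.io/talks/issac13\_slides.pdf}.

\bibitem{DEF} A.~Dickenstein, I.~Emiris and V.~Fisikopoulos, \emph{Combinatorics of 4-dimensional resultant polytopes}, ISSAC 2013.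

\bibitem{Sturmfels} B.~Sturmfels, \emph{On the Newton polytope of the resultant}, J. Algebraic Combin. 3 (1994).

\bibitem{Zuev} Yu.~A.~Zuev, \emph{Asymptotics of the logarithm of the number of threshold functions of the algebra of logic}, Dokl. Akad. Nauk SSSR 306 (1989).

\end{thebibliography}

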